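# Abelian relative difference sets for Baer semiplanes

## 1. Divisible semiplanes and Baer semiplanes

**Definition (divisible semiplane).** A divisible (elliptic) semiplane is an incidence structure whose points are partitioned into point classes such that two points lie on a common line if and only if they lie in distinct classes, and in that case they lie on exactly one common line. The dual statement is required for lines.

**Example.** Let $\Pi$ be a projective plane of order $q^2$, with $q\ge 2$ an integer, and let $\Pi_0$ be a Baer subplane, that is, a subplane of order $q$. Omit all points and all lines of $\Pi_0$. We check that what remains is a divisible semiplane.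

The plane has $q^4+q^2+1$ points, so $q^4-q=(q^2+q+1)(q^2-q)$ points remain. A point outside $\Pi_0$ lies on at most one line of $\Pi_0$, since two lines of $\Pi_0$ meet inside $\Pi_0$. Each of the $q^2+q+1$ lines of $\Pi_0$ carries $(q^2+1)-(q+1)=q^2-q$ outside points, so together they cover $(q^2+q+1)(q^2-q)$ outside points, which is all of them. Hence every outside point lies on exactly one line of $\Pi_0$. Dually, every line outside $\Pi_0$ contains exactly one point of $\Pi_0$, so it keeps $q^2$ points. Put two remaining points in the same class if they lie on the same line of $\Pi_0$. Their joining line has been removed precisely when they are in the same class. This gives $q^2+q+1$ point classes of size $q^2-q$, and the dual argument handles lines.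

**Definition (Baer semiplane).** A Baer semiplane of order $q^2$ is a divisible semiplane with the parameters just found: $(q^2+q+1)(q^2-q)$ points, $q^2$ points on each line, and $q^2+q+1$ point classes of size $q^2-q$.

**Example.** For $q=2$, remove a plane of order 2 from a plane of order 4. We get $21-7=14$ points, lines with 4 points, and 7 point classes of size 2.

## 2. Relative difference sets and their developments

All groups are finite, abelian and written additively, except for multiplicative groups of fields.

**Definition (relative difference set).** Let $G$ be an abelian group of order $mn$ and $N\le G$ a subgroup of order $n$, with $m\ge 2$ and $\lambda\ge 1$. An abelian $(m,n,k,\lambda)$-RDS in $G$ relative to $N$ is a $k$-subset $D\subseteq G$ such that every element of $G\setminus N$ has exactly $\lambda$ representations $d-d'$ with $d,d'\in D$, and no nonzero element of $N$ has one.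

**Example.** In $G=\mathbb Z_8$ with $N=\{0,4\}$ take $D=\{0,1,3\}$. The differences of distinct elements are $\pm1,\pm 3,\pm 2$, so $1,7,3,5,2,6$ occur once each and $4$ does not occur. This is a $(4,2,3,1)$-RDS.

Two elements of $D$ in the same coset of $N$ differ by an element of $N$, hence are equal. So **$D$ meets each coset of $N$ at most once**; we use this constantly.

**Definition (RDS for a Baer semiplane).** An abelian RDS for a Baer semiplane of order $q^2$ is an abelian $(q^2+q+1,\;q^2-q,\;q^2,\;1)$-RDS. Its development $\mathrm{dev}\,D$ has the elements of $G$ as points and the translates $D+g$ as lines.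

Let us see why $\mathrm{dev}\,D$ is a Baer semiplane. Two distinct points $g,g'$ lie on $D+x$ exactly when $g=d+x$ and $g'=d'+x$ with $d,d'\in D$. Then $g-g'=d-d'$, and the pair $(d,d')$ determines $x$. So there is exactly one such line if $g-g'\notin N$ and none if $g-g'\in N$: the point classes are the cosets of $N$. Similarly the common points of $D+x$ and $D+y$ correspond to the representations of $y-x$ as a difference $d-d'$, which gives the dual statement. The translates are distinct: if $D+x=D$ with $x\ne0$, then $x$ has $q^2>1$ representations as a difference. So $G$ acts regularly on points and on lines.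

**Example.** Let $q=2$, so that $|G|=14$ and $|N|=2$, and we look for 4 elements. In $\mathbb Z_{14}$ with $N=\{0,7\}$ take $D=\{2,4,7,8\}$. The differences up to sign are $2,5,6,3,4,1$, so each element of $\mathbb Z_{14}$ other than $0,7$ occurs exactly once. Under $\mathbb Z_{14}\cong \mathbb Z_2\times\mathbb Z_7$ this set becomes
$$D=\{(1,0),(0,1),(0,2),(0,4)\},\qquad N=\mathbb Z_2\times 0 .$$

## 3. Group rings, characters, and one fact about ramification

**Definition (group ring notation).** In $\mathbb Z[G]$ write $[g]$ for the basis element of $g\in G$, identify a subset of $G$ with the sum of its elements, and let an integer stand for that multiple of $[0]$. For $X=\sum x_g[g]$ and an integer $t$ put $X^{(t)}=\sum x_g[tg]$. Write $X\ge0$ if all $x_g\ge0$.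

**Example.** In $\mathbb Z[\mathbb Z_8]$ with $D=\{0,1,3\}$ we get $DD^{(-1)}=3+[1]+[7]+[3]+[5]+[2]+[6]=3+(G-N)$.

In general, the definition of an RDS says exactly
$$DD^{(-1)}=k+\lambda(G-N).\tag{1}$$

A **character** is a homomorphism $\chi:G\to\mathbb C^*$, extended linearly to $\mathbb Z[G]$. Since $\chi(X^{(-1)})=\overline{\chi(X)}$ for integer coefficients, and $\chi$ sums to zero over any subgroup on which it is nontrivial, (1) gives
$$\chi(D)\overline{\chi(D)}=k\quad\text{for every }\chi\text{ nontrivial on }N.\tag{2}$$
Fourier inversion recovers coefficients: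
$$x_g=\frac1{|G|}\sum_\chi\chi(X)\overline{\chi(g)} .\tag{3}$$

Three further facts will be used.

**Concentration.** The coefficient of $XX^{(-1)}$ at $0$ is $\sum x_g^2$. If $X\ge 0$ has coefficient sum $s>0$ and $\sum x_g^2=s^2$, then $\sum_{g\neq g'}x_gx_{g'}=s^2-s^2=0$ with all terms nonnegative, so only one coefficient is nonzero:
$$X\ge0,\quad \sum x_g=s,\quad \sum x_g^2=s^2\quad\Longrightarrow\quad X=s[g]\text{ for some }g.\tag{4}$$

**Frobenius.** In $\mathbb F_2[G]$, which is commutative of characteristic 2, squaring is additive, so $X^2\equiv X^{(2)}$ and $X^{2^j}\equiv X^{(2^j)}\pmod 2$ for $X\in\mathbb Z[G]$.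

**Ramification.** Let $p$ be a prime, $e\ge1$, $p\nmid w$, and $L=\mathbb Q(\zeta_{p^e},\zeta_w)$. Textbook theory says that $p$ is unramified in $\mathbb Q(\zeta_w)$, totally ramified in $\mathbb Q(\zeta_{p^e})$, and that $\mathrm{Gal}(L/\mathbb Q(\zeta_w))\cong(\mathbb Z/p^e)^*$ acts on $\zeta_{p^e}$ by powers. A prime of $L$ above $p$ has ramification index at least $\varphi(p^e)$ over $\mathbb Q$, and none of it comes from $\mathbb Q(\zeta_w)$. As $[L:\mathbb Q(\zeta_w)]=\varphi(p^e)$, every prime of $\mathbb Q(\zeta_w)$ above $p$ is totally ramified in $L$, so it has exactly one prime of $L$ above it. Therefore **every $\sigma\in\mathrm{Gal}(L/\mathbb Q(\zeta_w))$ fixes every prime $\mathfrak P$ of $L$ above $p$**, and $v_{\mathfrak P}(\sigma x)=v_{\mathfrak P}(x)$ for all $x\in L^*$.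

**Example.** For $p^e=3$ and $w=1$, $\sigma$ sends $1-\zeta_3$ to $1-\zeta_3^{-1}=-\zeta_3^{-1}(1-\zeta_3)$, a unit times the original element.

## 4. Which orders $q^2$ occur?

We have seen an abelian RDS for a Baer semiplane of order $q^2$ when $q=2$. *For which other $q$ does one exist?* A result of Ganley and Spence says that if one exists with $q>2$, then $q$ is not a prime power and every prime divisor of $q$ is $\equiv1\pmod 4$. The paper "Divisible Semiplanes, Arcs, And Relative Difference Sets" contains the conjecture that $q=2$ is the only possibility. The conjecture is true, and the proof below does not use the theorem of Ganley and Spence.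

**Theorem 1.** An abelian RDS for a Baer semiplane of order $q^2$, i.e. an abelian $(q^2+q+1,\,q^2-q,\,q^2,\,1)$-RDS, exists if and only if $q=2$. For $q=2$ it is unique up to translations and automorphisms of $G\cong\mathbb Z_{14}$.

**Theorem 2.** Let $D$ be an abelian $(m,n,k,\lambda)$-RDS and $p$ a prime with $p\mid n$, $p\nmid m$, $p^a\,\|\,n$, $p^f\,\|\,k$, $f>a$ and $p^{f-a}>\lambda$. Then $p=2$, and the Sylow 2-subgroup of $G$ is elementary abelian.

**Theorem 3.** Consider abelian $(q^2+q+1,\;n,\;q^2,\;(q^2-q)/n)$-RDSs.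

1. If such an RDS exists and $p$ is an odd prime with $p^a\|q$, $p^b\|n$, $b\ge1$, then $n\,p^{2a-b}\le q(q-1)$.
2. If $q$ is an odd prime power, such an RDS exists if and only if $n\mid q-1$.
3. If $q$ is a power of $2$ and such an RDS exists, the Sylow 2-subgroup of $G$ is elementary abelian (possibly trivial).

## 5. The case $q=3$, and what the quotients of $G$ can see

Take $q=3$. Then $|G|=13\cdot 6=78$, $|N|=6$, $|D|=9$. The sensible first attempt is to push $D$ into small quotients of $G$, where (1) becomes a small equation, and to hope that one of these has no solution.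

*The quotient of order 3.* Let $P$ be the Sylow 3-subgroup and $G=P\oplus H$ with $|H|=26$. Then $P\subseteq N$ and $|N\cap H|=2$. In $\mathbb Z[G/H]\cong\mathbb Z[P]$ the image of (1) is $9+(26-2)P=9+24P$. If $a_0,a_1,a_2$ elements of $D$ lie over the three elements of $P$, we need $\sum a_i=9$ and $\sum a_i^2=33$. The solutions are $\{5,2,2\}$ and $\{4,4,1\}$: a largest part 3 gives at most 27, and a largest part $\ge 6$ gives at least 36. So there is no contradiction.

*The quotient $G/N\cong\mathbb Z_{13}$.* The image $F$ of $D$ is a 9-set, because $D$ meets each coset of $N$ at most once, and $FF^{(-1)}=9+6(\mathbb Z_{13}-1)=3+6\,\mathbb Z_{13}$. Its complement $E$ has 4 elements and $EE^{(-1)}=(13-18+6)\mathbb Z_{13}+3=3+\mathbb Z_{13}$. The set $E=\{0,1,3,9\}$ satisfies this: its differences up to sign are $1,3,9,2,8,6$, and together with their negatives $12,10,4,11,5,7$ they give each nonzero residue once. Again there is no contradiction.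

The failure is general. Let $q$ be a prime power, $P$ the Sylow subgroup of order $q$, and $G=P\oplus H$. The image of (1) in $\mathbb Z[G/H]\cong\mathbb Z[P]$ is
$$q^2+\frac{(q^4-q)-(q^2-q)}{q}\,P=q^2+(q^3-q)P,$$
and $A=(q-1)P+q[u]$ with $u\in P$ always solves $AA^{(-1)}=q^2+(q^3-q)P$, since
$$AA^{(-1)}=q(q-1)^2P+2q(q-1)P+q^2=q^2+q(q-1)(q+1)P .$$
For $q=3$ this is the distribution $\{5,2,2\}$. The quotient of order $q^2+q+1$ is no better: the set constructed in Section 11 satisfies the equation for $F$ when $q$ is any prime power. So neither quotient excludes these orders by itself; we have to use how the $P$-part and the $H$-part of $D$ are linked.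

A second standard idea is a multiplier argument: compare $D$ with $D^{(p)}$ for a prime $p\mid k$ by studying $D^{(p)}D^{(-1)}$. When $p\nmid|G|$, the map $x\mapsto px$ is an automorphism, so $D^{(p)}$ is again an RDS, and the congruence $D^{(p)}\equiv D^p\pmod p$ controls the product. Here $p\mid q$ divides $|N|$, the map $x\mapsto px$ kills elements of order $p$, and $D^{(p)}$ is no longer a set of the same kind. That is where the argument stops.

The way past this point is to replace $x\mapsto px$ by an honest automorphism, namely **inversion on $P$ and the identity on $H$**. The congruence $D^{(p)}\equiv D^p$ is no longer available, but total ramification at $p$ gives divisibility by a power of $p$ instead.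

## 6. Inverting the Sylow $p$-subgroup: proof of Theorem 2

Let $P$ be the Sylow $p$-subgroup of $G$ and $G=P\oplus H$ with $p\nmid|H|$. Since $p\nmid m=|G/N|$, we have $P\subseteq N$ and $|P|=p^a$. For $d\in D$ write $d=u_d+h_d$ with $u_d\in P$, $h_d\in H$. Let
$$\tau(u+h)=-u+h\qquad(u\in P,\ h\in H).$$
This is an automorphism of $G$ inducing the identity on $G/P$, because $\tau(g)-g\in P$. Put
$$T=\tau(D)D^{(-1)},\qquad Y=T-\lambda(G-N).$$
If $\tau(D)$ equalled $D$, then $Y$ would be $k$. We will show that $Y$ is $k$ times a single group element.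

**Step 1. Divisibility: $p^{f-a}$ divides every coefficient of $Y$.** We compute the $p$-adic size of every character value and then invert. Let $\chi$ be a character of $G$.

Suppose $\chi$ is trivial on $P$. Then $\chi(\tau(D))=\chi(D)$, so $\chi(T)=\chi(DD^{(-1)})=k+\lambda\chi(G-N)$ and $\chi(Y)=k$.

Suppose $\chi$ is nontrivial on $P$. Then it is nontrivial on $N$ and on $G$, so $\chi(G-N)=0$ and $\chi(Y)=\chi(T)$. Let $p^e=\exp P$, $w=\exp H$, $L=\mathbb Q(\zeta_{p^e},\zeta_w)$; all character values lie in $L$. Let $\sigma\in\mathrm{Gal}(L/\mathbb Q(\zeta_w))$ send $\zeta_{p^e}$ to $\zeta_{p^e}^{-1}$. For $u\in P$, $h\in H$ we have $\sigma(\chi(u)\chi(h))=\chi(-u)\chi(h)=\chi(\tau(u+h))$, hence $\chi(\tau(D))=\sigma(\chi(D))$. By (2), $\chi(D)\ne0$. Let $\mathfrak P$ be a prime of $L$ above $p$. By the ramification fact, $\sigma$ does not change $v_{\mathfrak P}$, so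
$$v_{\mathfrak P}(\chi(T))=v_{\mathfrak P}(\sigma\chi(D))+v_{\mathfrak P}(\overline{\chi(D)})=v_{\mathfrak P}(\chi(D))+v_{\mathfrak P}(\overline{\chi(D)})=v_{\mathfrak P}(k),$$
the last equality by (2). We know neither of the two middle summands, only their sum, and that is enough.

So $v_{\mathfrak P}(\chi(Y))=v_{\mathfrak P}(k)=v_{\mathfrak P}(p^f)$ for all $\chi$ and all $\mathfrak P\mid p$. By (3), $|G|\,y_g=\sum_\chi\chi(Y)\overline{\chi(g)}$ has $v_{\mathfrak P}\ge v_{\mathfrak P}(p^f)$. Since $p^a\,\|\,mn=|G|$, it follows that $v_{\mathfrak P}(y_g)\ge v_{\mathfrak P}(p^{f-a})$. As $y_g$ is an integer, $p^{f-a}\mid y_g$.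

**Step 2. Size: $YY^{(-1)}=k^2$.** This prepares the use of (4). If $\chi$ is trivial on $P$, then $\chi(Y)=k$. If not, then $\chi$ and $\chi\circ\tau$ are both nontrivial on $P$, hence on $N$, and by (2)
$$|\chi(Y)|^2=|(\chi\circ\tau)(D)|^2\,|\chi(D)|^2=k\cdot k .$$
Thus $\chi(YY^{(-1)})=k^2$ for all $\chi$, and (3) gives $YY^{(-1)}=k^2$.

**Step 3. Position: $Y=k[w]$ for some $w\in P$.** (From here on $w$ is a group element.) Here the hypothesis $p^{f-a}>\lambda$ enters. Since $\tau$ is trivial on $G/P$, the elements $T$ and $DD^{(-1)}$ have the same image in $\mathbb Z[G/P]$, so they have the same coefficient sum over each coset $C$ of $P$. As $P\subseteq N$, each $C$ is contained in $N$ or disjoint from $N$.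

Let $C\subseteq G\setminus N$. By (1), $T$ has sum $\lambda|P|$ on $C$, so $Y$ has sum $0$ on $C$. By Step 1 the coefficients of $T=Y+\lambda$ on $C$ are congruent to $\lambda$ modulo $p^{f-a}$. They are also nonnegative integers, and $0<\lambda<p^{f-a}$, so each is at least $\lambda$. Hence $Y\ge0$ on $C$ with sum $0$, so $Y=0$ on $C$.

Let $C\subseteq N$. Then $Y=T\ge0$ on $C$, and by (1) its sum is $k$ if $C=P$ and $0$ if $C\neq P$.

So $Y$ is supported on $P$, is nonnegative, has sum $k$, and by Step 2 has sum of squares $k^2$. By (4), $Y=k[w]$ with $w\in P$.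

**Step 4. Reading off the $P$-parts of $D$.** We compute $Y$ on $P$ directly. There $Y=T=\sum_{d_1,d_2}[\tau(d_1)-d_2]$, restricted to terms in $P$. If $\tau(d_1)-d_2\in P$, then $h_{d_1}=h_{d_2}$, so $d_1-d_2\in P\subseteq N$ and $d_1=d_2$. The term is then $\tau(d_1)-d_1=-2u_{d_1}$. Hence
$$k[w]=\sum_{d\in D}[-2u_d],$$
so $-2u_d=w$ for every $d\in D$, and therefore $2(u_d-u_{d'})=0$ for all $d,d'\in D$.

**Step 5. Every element of $P$ is some $u_d-u_{d'}$.** This transfers the conclusion to $P$. Let $u\in P$. Since $P\subseteq N\ne G$ and $G=P+H$, we have $H\not\subseteq N$; choose $h\in H\setminus N$. Then $u+h\notin N$, so $u+h=d-d'$ for some $d,d'\in D$, because $\lambda\ge1$. Comparing $P$-parts, $u=u_d-u_{d'}$, so $2u=0$. Thus $2P=0$. As $p\mid n$, $P\neq0$, so $p=2$ and $P$ is elementary abelian. $\blacksquare$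

## 7. What Theorem 2 leaves: $q=2^a$

Let $D$ be an abelian $(q^2+q+1,q^2-q,q^2,1)$-RDS and put $v=q^2+q+1$.

Suppose an odd prime $p$ divides $q$, with $p^a\|q$, $a\ge1$. Then $p\nmid v$. Since $p\nmid q-1$, also $p^a\|q^2-q$. Further $p^{2a}\|q^2$, so $f=2a>a$, and $p^{f-a}=p^a>1=\lambda$. Theorem 2 gives $p=2$, a contradiction. For $q=3$ this excludes $|G|=78$. So
$$q=2^a,\qquad a\ge1 .$$

For $p=2$ the same argument tells us only that $P$ is elementary abelian. It cannot tell us more: then $-u=u$ on $P$, so $\tau$ is the identity, $T=DD^{(-1)}$ and $Y=k$ trivially. And it must not tell us more, since $q=2$ does occur. For $q=2^a\ge4$ we need another way of linking $P$ and $H$. We return to multiplication by 2, first in the odd-order quotient $G/N$ and then in $G$ itself, where the non-injectivity of $x\mapsto 2^jx$ will now be an asset: for suitable $j$ it is exactly the projection onto $H$.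

## 8. The complement of $D$ in $G/N$ is stable under doubling

Let $q=2^a$ with $a\ge1$. Let $K=G/N$, of odd order $v$, let bars denote images in $K$, and put $F=\overline D$, $E=K-F$. As $D$ meets each coset of $N$ at most once, $F$ and $E$ are subsets of $K$ with $|F|=q^2$, $|E|=q+1$.

**Step 1. $E$ is a difference set.** The image of $G$ in $\mathbb Z[K]$ is $(q^2-q)K$ and the image of $N$ is $q^2-q$. So (1) gives $FF^{(-1)}=q^2+(q^2-q)(K-1)=q+(q^2-q)K$, and
$$EE^{(-1)}=vK-2q^2K+q+(q^2-q)K=q+K.\tag{5}$$
So every nonzero element of $K$ is a difference of elements of $E$ in exactly one way.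

**Step 2. $E^{(2)}$ is a translate of $E$.** This is the multiplier argument, which works in $K$ because $|K|$ is odd. Modulo 2, $E^{(2)}\equiv E^2$, so
$$E^{(2)}E^{(-1)}\equiv E(q+K)\equiv(q+1)K\equiv K\pmod2 .$$
The coefficients of $E^{(2)}E^{(-1)}$ are nonnegative and odd, hence at least 1. So $E^{(2)}E^{(-1)}=K+X$ with $X\ge0$ and coefficient sum $(q+1)^2-v=q$. Doubling permutes $K$, so $K^{(2)}=K$, and
$$(K+X)(K+X^{(-1)})=(EE^{(-1)})^{(2)}\,EE^{(-1)}=(q+K)^{(2)}(q+K)=(q+K)^2.$$
Since $KX=KX^{(-1)}=qK$, the left side is $vK+2qK+XX^{(-1)}$. The right side is $q^2+2qK+vK$. Hence $XX^{(-1)}=q^2$, and by (4) $X=q[g]$ for some $g\in K$. Multiply $E^{(2)}E^{(-1)}=K+q[g]$ by $E$ and use (5):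
$$(q+1)K+qE^{(2)}=(q+1)K+q[g]E .$$
So $E^{(2)}=[g]E$, that is, $E^{(2)}=E+g$ as sets.

**Step 3. Normalization.** Replacing $D$ by a translate preserves (1) and replaces $E$ by $E+t$ with $t\in K$ arbitrary. We have $(E+t)^{(2)}=E+g+2t=(E+t)+(g+t)$. Choosing $t=-g$ we may assume
$$E^{(2)}=E.\tag{6}$$

**Example.** For $q=4$, $K=\mathbb Z_{21}$, the set $E=\{3,6,7,12,14\}$ satisfies both conditions. Its differences are $\pm3,\pm4,\pm9,\pm11,\pm1,\pm6,\pm8,\pm5,\pm7,\pm2$, which give every nonzero residue once. Doubling gives $6,12,14,3,7$, again $E$. So $K$ alone does not exclude $q=4$.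

## 9. The product $D^{(2^j)}D^{(-1)}$ excludes $q=2^a\ge4$

Now let $a\ge2$. Write $G=P\oplus H$ with $P$ the Sylow 2-subgroup. Since $|G|=q(q-1)v$ with $(q-1)v$ odd, $|P|=q$ and $|H|=(q-1)v$. As $v$ is odd, $P\subseteq N$. Put $N_H=N\cap H$, so $N=P\oplus N_H$ and $|N_H|=q-1$. Write $d=u_d+h_d$ as before, and assume (6).

**Step 1. The element $S$.** We want to compare $D$ with its projection to $H$, and the projection should be a power map so that Frobenius applies. Choose $j\ge a$ with $2^j\equiv1\pmod{|H|}$. Since $2^au_d=0$, we get $2^jd=h_d$. Put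
$$R=\sum_{d\in D}[h_d]=D^{(2^j)},\qquad S=RD^{(-1)}\ge0 .$$
The $h_d$ are distinct, since $h_d=h_{d'}$ gives $d-d'\in P\subseteq N$ and $d=d'$.

**Step 2. Parity of $S$.** Modulo 2, $R\equiv D^{2^j}$. As $q^2\equiv0$ and $DG=q^2G\equiv0$, (1) gives
$$S\equiv D^{2^j-1}\,DD^{(-1)}\equiv D^{2^j-1}(G-N)\equiv D^{2^j-1}N\pmod2 .$$
The coefficient of $D^{2^j-1}N$ at $g$ is the sum of the coefficients of $D^{2^j-1}$ over $g+N$, i.e. the coefficient of $F^{2^j-1}$ at $\bar g$. By (6) and $K^{(2)}=K$, $F^{(2)}=K-E^{(2)}=F$, so $F^2\equiv F$ and $F^{2^j-1}\equiv F\pmod2$. Hence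
$$S_g\text{ is odd}\iff\bar g\in F.\tag{7}$$

**Step 3. Sums of $S$ over cosets of $P$.** In $G/P\cong H$ the elements $D$ and $R$ have the same image, namely $R$. So the image of $S$ is $RR^{(-1)}$, and it equals the image of $DD^{(-1)}=q^2+G-N$:
$$RR^{(-1)}=q^2+q(H-N_H).\tag{8}$$
So the sum of $S$ over a coset $C$ of $P$ is
$$q\ \text{ if }C\not\subseteq N,\qquad q^2\ \text{ if }C=P,\qquad 0\ \text{ if }C\subseteq N,\ C\neq P.\tag{9}$$

**Step 4. $0\in E$.** This is the only place where $q>2$ is used. $N$ consists of $q-1\ge3$ cosets of $P$, so there is a coset $C\subseteq N$ with $C\ne P$. By (9) and $S\ge0$, $S$ vanishes on $C$. Elements of $C$ have image $0$ in $K$, and $S$ is even there, so (7) gives $0\notin F$, i.e. $0\in E$.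

**Step 5. Contradiction.** Since $|E|=q+1\ge2$, choose $e\in E$, $e\neq0$. By (6), $2e\in E$. Then
$$e=2e-e=e-0$$
are two representations of $e$ as a difference of elements of $E$, and they are different because $2e\ne e$. This contradicts (5). So $q=2^a$ with $a\ge2$ is impossible. $\blacksquare$

For $q=4$ and the set $E=\{3,6,7,12,14\}$ above, the conflict is visible at once: Step 4 demands $0\in E$.

## 10. A second contradiction, by counting squares, and the case $q=2$

After Step 4 of Section 9 one can also finish by counting, without going back to (5). We evaluate $\Sigma=\sum_gS_g^2$ in two ways.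

**Step 1. Exact value of $\Sigma$.** $\Sigma$ is the coefficient at $0$ of $SS^{(-1)}=RR^{(-1)}\cdot DD^{(-1)}$, which by (8) and (1) is
$$\bigl(q^2+q(H-N_H)\bigr)\bigl(q^2+G-N\bigr).$$
The term $q^2\cdot q^2$ contributes $q^4$. The mixed terms contribute $0$, since neither $G-N$ nor $H-N_H$ contains $0$. The term $q(H-N_H)(G-N)$ contributes $q$ for each $h\in H\setminus N_H$, because $-h\in G\setminus N$. Hence
$$\Sigma=q^4+q(|H|-|N_H|)=q^4+q(q-1)(q^2+q)=2q^4-q^2.$$

**Step 2. Upper bound, coset of $N$ by coset of $N$.** Let $x\in K$ be the coset.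

- $x\in F$: there are $q^2$ such cosets, none equal to $N$ since $0\notin F$. By (7), $S$ is odd there, hence at least 1. Each $P$-coset has $q$ elements and sum $q$ by (9), so $S=1$ throughout. Total contribution $q^2(q^2-q)=q^4-q^3$.
- $x\in E\setminus\{0\}$: there are $q$ such cosets, each made of $q-1$ cosets of $P$ on which $S\ge0$ has sum $q$, so sum of squares at most $q^2$. Total at most $q(q-1)q^2=q^4-q^3$.
- $x=0$: by (9), $S$ is supported on $P$ within $N$. If $h_d-d'\in P$, then $h_d=h_{d'}$, so $d=d'$, with value $-u_d$. Thus $S|_P=\sum_d[-u_d]$. Its sum of squares is the number of pairs $(d,d')$ with $u_d=u_{d'}$, which is the coefficient at $0$ of the image of $DD^{(-1)}$ in $\mathbb Z[G/H]\cong\mathbb Z[P]$. That image is $q^2+(q^3-q)P$, by the computation in Section 5. Contribution $q^3+q^2-q$.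

Therefore
$$2q^4-q^2\le 2(q^4-q^3)+(q^3+q^2-q)=2q^4-q^3+q^2-q,$$
i.e. $q(q-1)^2\le0$, a contradiction. For $q=4$ it reads $496\le192+192+76=460$.

**Check at $q=2$.** Here $N=P$, there is no second coset of $P$ in $N$, and Step 4 of Section 9 gives nothing. For the example with $F=\{0,1,2,4\}$ we have $0\in F$, and the count balances. The exact value is $\Sigma=28$. The three cosets in $F\setminus\{0\}$ have $S$-values $1,1$ and contribute $6$. On the three cosets in $E$ the values are even with sum $2$, so they are $2,0$ and contribute $12$. On $N=P$ we have $S=\sum_d[-u_d]=3[0]+[1]$, contributing $10$. Indeed $6+12+10=28$.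

### Existence and uniqueness in $\mathbb Z_2\times\mathbb Z_7$

For $q=2$, $|G|=14$, so $G\cong\mathbb Z_2\times\mathbb Z_7$, and $N=\mathbb Z_2\times0$ is its only subgroup of order 2.

**Step 1. Existence.** Take $D=\{(1,0),(0,1),(0,2),(0,4)\}$. The differences among the last three elements are $(0,x)$, each $x\neq0$ once, because $\{1,2,4\}$ has differences $\pm1,\pm3,\pm2$. The differences involving $(1,0)$ are $(1,\pm1),(1,\pm2),(1,\pm4)$, each $(1,x)$ with $x\ne0$ once. No nonzero element of $N$ occurs.

**Step 2. Uniqueness: the image in $\mathbb Z_7$.** Let $D$ be any such RDS. Section 8 is valid for $q=2$, so after a translation $E\subset\mathbb Z_7$ is a 3-set with $E^{(2)}=E$. Hence it is a union of doubling orbits $\{0\},\{1,2,4\},\{3,5,6\}$, so $E=\{1,2,4\}$ or $E=\{3,5,6\}$. Applying the automorphism $-1$ if necessary, $E=\{3,5,6\}$ and $F=\{0,1,2,4\}$. So $D=\{(u_x,x):x\in F\}$ with $u_x\in\mathbb Z_2$.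

**Step 3. Uniqueness: the $\mathbb Z_2$-parts.** Since $FF^{(-1)}=2+2K$, each nonzero $x\in\mathbb Z_7$ has exactly two representations as a difference from $F$. By (1), $(0,x)$ and $(1,x)$ each occur once, so the two $\mathbb Z_2$-parts differ, i.e. they sum to $1$.

- $1=1-0=2-1$ gives $(u_1+u_0)+(u_2+u_1)=u_0+u_2=1$.
- $2=2-0=4-2$ gives $(u_2+u_0)+(u_4+u_2)=u_0+u_4=1$.
- $3=4-1=0-4$ gives $(u_4+u_1)+(u_0+u_4)=u_0+u_1=1$.

So $u_1=u_2=u_4\neq u_0$. Translating by $(1,0)$ if necessary, $u_0=1$ and $u_1=u_2=u_4=0$, which is the set of Step 1. Together with Sections 7 and 9 this proves Theorem 1. $\blacksquare$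

## 11. Parameters $(q^2+q+1,\,n,\,q^2,\,(q^2-q)/n)$: proof of Theorem 3

Since $\lambda=(q^2-q)/n$ is an integer, $n\mid q^2-q$. Let $p$ be a prime dividing $q$, with $p^a\|q$. Then $p\nmid m=q^2+q+1$ and $p^{2a}\|k=q^2$. If $p^b\|n$, then $b\le a<2a$, because $p\nmid q-1$. So for $b\ge1$ Theorem 2 applies, with $b$ in the role of its $a$ and $f=2a$, as soon as $p^{2a-b}>\lambda$, that is,
$$n\,p^{2a-b}>q(q-1).\tag{10}$$

**Part 1.** If $p$ is odd and $b\ge1$, then (10) would force $p=2$ by Theorem 2. So (10) fails, which is the claim.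

**Part 2, necessity.** Let $q=p^a$ be odd and $n=p^bn'$ with $p\nmid n'$. If $b\ge1$, then $np^{2a-b}=n'q^2>q(q-1)$, contradicting Part 1. So $b=0$; then $n$ is prime to $q$ and divides $q(q-1)$, hence $n\mid q-1$.

**Part 2, construction for $n=q-1$.** We build the largest case first. It works for every prime power $q$. Let $G_0=\mathbb F_{q^3}^*$, $N_0=\mathbb F_q^*$, written multiplicatively, and
$$D_0=\{x:\mathrm{Tr}_{\mathbb F_{q^3}/\mathbb F_q}(x)=1\},\qquad|D_0|=q^2 .$$
For $g\in G_0$, representations $g=xy^{-1}$ with $x,y\in D_0$ correspond to elements $y$ with $\mathrm{Tr}(y)=\mathrm{Tr}(gy)=1$.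

If $g\notin\mathbb F_q$, the functionals $y\mapsto\mathrm{Tr}(y)$ and $y\mapsto\mathrm{Tr}(gy)$ are linearly independent over $\mathbb F_q$: if $\alpha\mathrm{Tr}(y)+\beta\mathrm{Tr}(gy)=\mathrm{Tr}((\alpha+\beta g)y)=0$ for all $y$, then $\alpha+\beta g=0$ by nondegeneracy of the trace form, so $\alpha=\beta=0$. Hence there are exactly $q^{3-2}=q$ solutions. If $g\in\mathbb F_q\setminus\{0,1\}$, then $\mathrm{Tr}(gy)=g\,\mathrm{Tr}(y)=g\ne1$, so there are none. Thus $D_0$ is a $(q^2+q+1,q-1,q^2,q)$-RDS.

Its image in $G_0/N_0=K$ is a $q^2$-set $F$ with $FF^{(-1)}=q^2+q(q-1)(K-1)=q+(q^2-q)K$; this is the set promised in Section 5.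

**Part 2, construction for $n\mid q-1$.** We pass to a quotient. Let $U\le N_0$ be the subgroup of order $(q-1)/n$. The set $D_0$ maps injectively to $G_0/U$, because it meets each coset of $N_0$ at most once. The image of (1) is
$$\overline{D_0}\,\overline{D_0}^{(-1)}=q^2+q|U|\,(G_0/U-N_0/U),$$
so $\overline{D_0}$ is a $(q^2+q+1,\,n,\,q^2,\,q(q-1)/n)$-RDS relative to $N_0/U$, which has order $n$.

**Part 3.** Let $q=2^a$ and $n=2^bn'$ with $n'$ odd. If $b=0$, then $|G|=mn$ is odd and the Sylow 2-subgroup is trivial. If $b\ge1$, then $n\,2^{2a-b}=n'q^2>q(q-1)$, so (10) holds with $p=2$, and Theorem 2 shows that the Sylow 2-subgroup of $G$ is elementary abelian. $\blacksquare$
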